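\title{An uncountable regular hereditarily Lindel\"of space in which every countable set is closed}

\begin{abstract}
We construct in ZFC an uncountable regular hereditarily Lindel\"of space in which every countable set is closed. The space is zero-dimensional, has cardinality and weight $\aleph_1$, and its topology can be taken to refine any given second countable topology on a set of size $\aleph_1$. The points are the rows of an $\omega_1\times\omega_1$ array with entries in the circle. The entries below the diagonal come from Moore's oscillation function and by themselves force hereditary Lindel\"ofness; the remaining entries may be prescribed arbitrarily, and we use them to make countable sets discrete. We also prove four restrictions that every such space must satisfy.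
\end{abstract}

\section{The question and the results}

A topological space is \emph{Lindel\"of} if every open cover has a countable subcover, and \emph{hereditarily Lindel\"of} if every subspace is Lindel\"of. Countable means finite or countably infinite. The following question is taken from \cite{star}.

\begin{quote}
\emph{Is there an uncountable regular hereditarily Lindel\"of space $X$ in which every countable set $A\subseteq X$ is closed?}
\end{quote}

Regular means that a point and a closed set not containing it have disjoint open neighborhoods. Points are closed in the spaces of the question, so these spaces are $T_1$, and hence Hausdorff.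

The two main requirements pull in opposite directions. If countable sets are closed, then every countable subspace is discrete. If the space is hereditarily Lindel\"of, then no uncountable subspace is discrete, because the cover of such a subspace by singletons has no countable subcover. So we ask for a space that is discrete on every countable part and on no uncountable part. The simplest attempts each miss by one property.

\begin{example}\label{ex:near}
(a) Give $\omega_1$ the topology whose nonempty open sets are the complements of countable sets. Countable sets are closed. One nonempty member of an open cover of a subspace omits only countably many points, so the space is hereditarily Lindel\"of. Any two nonempty open sets meet, so it is not Hausdorff.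

(b) Give $\mathbb{R}$ the topology with base the sets $U\setminus C$, where $U$ is open in the usual sense and $C$ is countable. It is Hausdorff, and countable sets are closed. If sets $U_i\setminus C_i$ cover $Y\subseteq\mathbb{R}$, then countably many $U_{i_n}$ cover $Y$, and the sets $U_{i_n}\setminus C_{i_n}$ miss only points of the countable set $\bigcup_n C_{i_n}$; so the space is hereditarily Lindel\"of. It is not regular. If $U\setminus C$ is a basic neighborhood of $0$, then $1/n\in U$ for some $n$, and every basic neighborhood $U'\setminus C'$ of $1/n$ meets $U\setminus C$ because $U\cap U'$ is uncountable. Thus $0$ cannot be separated from the closed set $\{1/n:n\ge1\}$.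

(c) Let $X=\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighborhoods of $\infty$ are the sets that contain $\infty$ and have countable complement. These basic sets are clopen, so $X$ is regular; it is Lindel\"of, and countable sets are closed. But $\omega_1$ is an uncountable discrete subspace.
\end{example}

The topology in (b) is the coarsest refinement of the usual one in which countable sets are closed. To make it regular one must add open sets, and adding open sets endangers the Lindel\"of property. Theorem~\ref{thm:C} below shows that an example cannot be separable, is almost nowhere first countable, and cannot close its countable sets in the manner of (a) and (c), by having countable intersections of open sets open. One might therefore guess that the answer is negative. It is positive, and no axiom beyond ZFC is needed.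

\begin{theorem}\label{thm:A}
There is an uncountable regular hereditarily Lindel\"of space in which every countable set is closed.
\end{theorem}

To state the strong form we recall some terms. The \emph{weight} $w(X)$ is the least size of a base of $X$, and the \emph{character} of a point is the least size of a local base at it. A space is \emph{zero-dimensional} if it has a base of clopen sets; a zero-dimensional Hausdorff space is Tychonoff, and so regular, since indicator functions of clopen sets are continuous. A set $A\subseteq X$ is \emph{$C$-embedded} if every continuous function $A\to\mathbb{R}$ extends to a continuous function $X\to\mathbb{R}$. A \emph{$P$-space} is a space in which countable intersections of open sets are open.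

\begin{theorem}\label{thm:B}
Let $E$ be a set of size $\aleph_1$ and $\tau$ a second countable topology on $E$. There is a zero-dimensional Hausdorff (hence Tychonoff) topology $\sigma\supseteq\tau$ on $E$, of weight $\aleph_1$, such that $(E,\sigma)$ is hereditarily Lindel\"of and, for every $1\le n<\omega$, every countable subset of $(E,\sigma)^n$ is closed and discrete in $(E,\sigma)^n$. Moreover:
\begin{itemize}
\item[(i)] every countable subset of $(E,\sigma)$ is $C$-embedded;
\item[(ii)] there is a countable open set $W$ of $(E,\sigma)$ such that every nonempty open subset of the subspace $E\setminus W$ is uncountable.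
\end{itemize}
\end{theorem}

Theorem~\ref{thm:A} is the case of $E=\omega_1$ with the indiscrete topology. When $E$ is a set of reals of size $\aleph_1$ with its usual topology, $\sigma$ is a regular refinement of the topology of Example~\ref{ex:near}(b) on $E$.

\begin{theorem}\label{thm:C}
Let $X$ be an uncountable regular hereditarily Lindel\"of space in which all countable sets are closed.
\begin{itemize}
\item[(1)] No uncountable subspace of $X$ is separable, and $w(X)\ge\aleph_1$. So the size and weight $\aleph_1$ in Theorem~\ref{thm:B} are both least possible.
\item[(2)] Every uncountable $Y\subseteq X$ contains a set of size at most $\aleph_1$ that is not closed in $X$. So ``countable'' cannot be replaced by ``of size at most $\aleph_1$''.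
\item[(3)] Some countable intersection of open sets of $X$ is not open. So $X$ is not a $P$-space.
\item[(4)] In every subspace $Y\subseteq X$, all but countably many points have uncountable character in $Y$.
\end{itemize}
\end{theorem}

By (1), every example is an \emph{L space}, that is, a regular hereditarily Lindel\"of space that is not separable. The one deep result we use is Moore's oscillation theorem \cite{moore}, the basis of his ZFC construction of an L space. The new ingredient is Proposition~\ref{prop:free}: in a space of Moore's type, the coordinates $w_\beta(\alpha)$ with $\alpha\ge\beta$ can be prescribed arbitrarily without destroying hereditary Lindel\"ofness.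

\medskip
\noindent\textbf{Notation.} An ordinal is the set of smaller ordinals, so $\alpha+1=\{\beta:\beta\le\alpha\}$. Every $\alpha<\omega_1$ is countable, and a subset of $\omega_1$ is countable exactly when it is bounded. We write $[\omega_1]^k$ for the set of $k$-element subsets of $\omega_1$; the elements of $a\in[\omega_1]^k$ in increasing order are $a(0)<\dots<a(k-1)$. The unit circle group is $\mathbb{T}$. We often \emph{thin} an uncountable set $B$: a function on $B$ with countably many values is constant on an uncountable subset, and we replace $B$ by that subset.

\section{What every example must satisfy}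

We first restate the condition on countable sets in the form that the construction will verify.

\begin{lemma}\label{lem:discrete}
For a space $X$ the following are equivalent:
\begin{itemize}
\item[(a)] every countable subset of $X$ is closed;
\item[(b)] every countable subspace of $X$ is discrete;
\item[(c)] for every $1\le n<\omega$, every countable subset of $X^n$ is closed and discrete.
\end{itemize}
\end{lemma}

\begin{proof}
Assume (a), let $A$ be countable and $p\in A$. Then $A\setminus\{p\}$ is closed, so $\{p\}$ is open in $A$; this is (b). Assume (b), let $A\subseteq X^n$ be countable and $p=(p_1,\dots,p_n)\in X^n$. The set $S$ of all coordinates of points of $A\cup\{p\}$ is countable, hence discrete, so there are open sets $N_i$ with $N_i\cap S=\{p_i\}$. The open set $N=N_1\times\dots\times N_n$ satisfies $N\cap A\subseteq N\cap S^n=\{p\}$. For $p\notin A$ this shows that $A$ is closed, and for $p\in A$ that $A$ is discrete; this is (c). Finally (a) is contained in the case $n=1$ of (c).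
\end{proof}

Finiteness of $n$ is needed: if $p\ne q$ in $X$, then in $X^\omega$ the points $(p,\dots,p,q,q,\dots)$ with $m$ initial entries $p$ converge to $(p,p,\dots)$ as $m\to\infty$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Recall that discrete subspaces of $X$ are countable.

(1) Let $Y\subseteq X$ be uncountable and $Q\subseteq Y$ countable. Then $Q$ is closed and $Q\ne Y$, so $Q$ is not dense in $Y$. A second countable space is separable and $X$ is not, so $w(X)\ge\aleph_1$. Also $|X|\ge\aleph_1$ by hypothesis.

(2) Take $Z\subseteq Y$ of size $\aleph_1$. If every subset of $Z$ were closed in $X$, then every point $p\in Z$ would be isolated in $Z$, since $Z\setminus\{p\}$ would be closed, and $Z$ would be an uncountable discrete subspace. So some subset of $Z$ is not closed.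

(3) Fix $p\in X$. Since $X$ is Hausdorff, each $q\ne p$ has an open neighborhood $W_q$ with $p\notin\overline{W_q}$. The subspace $X\setminus\{p\}$ is Lindel\"of, so countably many sets $W_{q_n}$ cover it, and $\{p\}=\bigcap_n(X\setminus\overline{W_{q_n}})$. Thus every singleton is a countable intersection of open sets. If all such intersections were open, $X$ would be discrete and uncountable.

(4) The isolated points of $Y$ form a discrete subspace, so there are countably many of them. Let $p\in Y$ be nonisolated in $Y$ and suppose that $\{B_n:n<\omega\}$ is a local base at $p$ in $Y$. Choose $p_n\in B_n\setminus\{p\}$. Every neighborhood of $p$ contains some $p_n$, so $p$ lies in the closure of the countable set $\{p_n:n<\omega\}$ without belonging to it, a contradiction.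
\end{proof}

Regularity entered only in (3), and only through the Hausdorff property. Some such hypothesis is needed there: the space of Example~\ref{ex:near}(a) is a $P$-space.

\section{Points as rows of an array}\label{sec:array}

By Theorem~\ref{thm:C}(1) the smallest conceivable example has $\aleph_1$ points and weight $\aleph_1$. A Tychonoff space of this kind is described by listing its points $x_\beta$ $(\beta<\omega_1)$ and $\aleph_1$ continuous functions on it. We therefore look for $X$ among the sets
\[
X=\{x_\beta:\beta<\omega_1\}\subseteq 2^\omega\times\mathbb{T}^{\omega_1},\qquad x_\beta=(r_\beta,w_\beta).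
\]
Regularity is then automatic. The factor $2^\omega$ will encode the given topology $\tau$ and plays no other role; the reason for the circle appears in Section~\ref{sec:osc}. We picture the values $w_\beta(\alpha)$ as an array with the point $\beta$ as row index and the coordinate $\alpha$ as column index (Figure~\ref{fig:array}). The entries with $\alpha<\beta$ form the \emph{lower half}, those with $\alpha\ge\beta$ the \emph{upper half}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!20] (0,0) -- (6,-6) -- (0,-6) -- cycle;
\draw (0,0) -- (6,-6);
\draw[->] (0,0) -- (6.5,0) node[right] {coordinates};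
\draw[->] (0,0) -- (0,-6.5) node[below] {points};
\draw[dashed] (0,-1.8) node[left] {$\beta$} -- (6,-1.8);
\draw[dashed] (0,-4.4) node[left] {$\gamma$} -- (6,-4.4);
\foreach \x in {0.9,1.8,3.3} {
  \draw[dotted] (\x,-1.8) -- (\x,-4.4);
  \filldraw[fill=white] (\x,-1.8) circle (0.1);
  \fill (\x,-4.4) circle (0.1);
}
\draw[very thick] (5.2,0) node[above] {$\alpha$} -- (5.2,-5.2);
\end{tikzpicture}
\caption{The entry in row $\beta$ and column $\alpha$ is the coordinate $w_\beta(\alpha)$ of the point $x_\beta$; the lower half $\alpha<\beta$ is shaded. The thick segment is the countable part of column $\alpha$ in the upper half, which makes $\{x_\beta:\beta\le\alpha\}$ discrete. The open circles mark finitely many coordinates restricted by a neighborhood of $x_\beta$. Whether a much later point $x_\gamma$ meets these restrictions depends only on the filled entries, which lie in the lower half.}\label{fig:array}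
\end{figure}

Fix countable bases $\mathcal{V}$ of $2^\omega$ and $\mathcal{G}$ of $\mathbb{T}$, with $\mathbb{T}\in\mathcal{G}$. For $V\in\mathcal{V}$, a finite set $F\subseteq\omega_1$ and a function $G:F\to\mathcal{G}$, the \emph{box}
\[
[V,F,G]=\{(r,w): r\in V\text{ and } w(\alpha)\in G(\alpha)\text{ for all }\alpha\in F\}
\]
is open, and $F$ is its \emph{support}. The boxes form a base of $2^\omega\times\mathbb{T}^{\omega_1}$. For each $\alpha<\omega_1$ only countably many boxes have support contained in $\alpha$, so there are $\aleph_1$ boxes in all and $w(X)\le\aleph_1$.

\subsection*{The upper half makes countable sets discrete}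
Put $X_\alpha=\{x_\beta:\beta\le\alpha\}$. Every countable subset of $X$ lies in some $X_\alpha$, so by Lemma~\ref{lem:discrete} it suffices to make each $X_\alpha$ discrete. A single coordinate can do this: the part of column $\alpha$ in the upper half is countable and has one entry for each point of $X_\alpha$. Let
\[
D=\{e^{\pi i/n}:n\ge1\}\subseteq\mathbb{T}.
\]
This set is infinite, and its only accumulation point, $1$, is not in $D$; so $D$ is a discrete subspace of $\mathbb{T}$.

\begin{lemma}\label{lem:upper}
Suppose that for each $\alpha<\omega_1$ the map $\beta\mapsto w_\beta(\alpha)$ is an injection of $\alpha+1$ into $D$. Then the points $x_\beta$ are pairwise distinct, and every countable subspace of $X$ is discrete.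
\end{lemma}

\begin{proof}
If $\beta<\gamma$, then $w_\beta(\gamma)\ne w_\gamma(\gamma)$ by injectivity in column $\gamma$. Let $\beta\le\alpha$, and choose an open $G\subseteq\mathbb{T}$ with $G\cap D=\{w_\beta(\alpha)\}$. The open set $\{(r,w):w(\alpha)\in G\}$ meets $X_\alpha$ only in $x_\beta$. So $X_\alpha$ is discrete, and so are its subspaces.
\end{proof}

\begin{remark}
The upper half has to be put to work. Suppose instead that $w_\beta(\alpha)=1$ whenever $\alpha\ge\beta$ and that the $x_\beta$ are distinct. Then some countable set is not closed, whatever the lower half is. For $\alpha<\omega_1$ choose a countable ordinal $g(\alpha)>\alpha$ such that every box with support in $\alpha$ that meets $X$ contains some $x_\gamma$ with $\gamma<g(\alpha)$. Let $\alpha_0=0$, $\alpha_{n+1}=g(\alpha_n)$ and $\delta=\sup_n\alpha_n$. Given a box $[V,F,G]\ni x_\delta$, pick $n$ with $F\cap\delta\subseteq\alpha_n$. The box $[V,F\cap\delta,G|_{F\cap\delta}]$ contains $x_\delta$, hence some $x_\gamma$ with $\gamma<\alpha_{n+1}<\delta$, and $w_\gamma(\alpha)=1=w_\delta(\alpha)$ for $\alpha\in F\setminus\delta$. So $x_\gamma\in[V,F,G]$, and $x_\delta$ is in the closure of $\{x_\gamma:\gamma<\delta\}$.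
\end{remark}

\subsection*{What the lower half must prevent}
A failure of hereditary Lindel\"ofness can always be put in a form adapted to the enumeration of the points.

\begin{lemma}\label{lem:right}
A space $X=\{x_\beta:\beta<\omega_1\}$ fails to be hereditarily Lindel\"of if and only if there are an uncountable $B\subseteq\omega_1$ and open sets $U_\beta\ni x_\beta$ $(\beta\in B)$ such that
\begin{equation}\label{eq:star}
x_\gamma\notin U_\beta\quad\text{whenever }\beta<\gamma\text{ are in }B.
\end{equation}
\end{lemma}

\begin{proof}
If such $B$ and $U_\beta$ exist, the $U_\beta$ cover $\{x_\beta:\beta\in B\}$, and for countable $B_0\subseteq B$ the sets $U_\beta$ $(\beta\in B_0)$ miss $x_\gamma$ for any $\gamma\in B$ above $\sup B_0$. Conversely, let $\mathcal{U}$ be a family of open subsets of $X$ that covers $Y\subseteq X$ and has no countable subfamily covering $Y$. We choose $\beta_\xi<\omega_1$ and $U_{\beta_\xi}\in\mathcal{U}$ by recursion on $\xi<\omega_1$. At stage $\xi$ the set $Y\setminus\bigcup_{\eta<\xi}U_{\beta_\eta}$ is uncountable, since otherwise countably many further members of $\mathcal{U}$ would complete a countable subcover. So it contains a point $x_{\beta_\xi}$ with $\beta_\xi>\beta_\eta$ for all $\eta<\xi$;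 let $U_{\beta_\xi}\in\mathcal{U}$ contain this point. Then $B=\{\beta_\xi:\xi<\omega_1\}$ satisfies \eqref{eq:star}.
\end{proof}

The two lemmas display the tension exactly. Each $x_\beta$ is to have, for every $\alpha$, a neighborhood omitting all other points of index at most $\alpha$; yet it must be impossible to give uncountably many points neighborhoods that omit all later ones. A careless lower half fails: if the upper half is as in Lemma~\ref{lem:upper} and all entries of the lower half equal $1$, then the sets $U_\beta=\{(r,w):w(\beta)\ne1\}$ satisfy \eqref{eq:star} with $B=\omega_1$. What leaves room is that a box around $x_\beta$ has finite support, so that for $\gamma$ above the support, membership of $x_\gamma$ in the box is decided by $r_\gamma$ and the lower half. We need a lower half so well mixed that, among uncountably many finite sets of columns and uncountably many rows, some set of columns and some later row realize any prescribed open pattern.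

\section{Oscillation and rotations}\label{sec:osc}

The mixing comes from the following theorem, which we use as a black box.

\begin{theorem}[Moore \cite{moore}]\label{thm:moore}
There is a function $\mathrm{osc}:\{(\alpha,\beta):\alpha<\beta<\omega_1\}\to\omega$ with the following property. Let $k,l\ge1$, let $\mathcal{A}\subseteq[\omega_1]^k$ and $\mathcal{B}\subseteq[\omega_1]^l$ be uncountable families of pairwise disjoint sets, and let $n<\omega$. Then there are $a\in\mathcal{A}$ and $b_m\in\mathcal{B}$ $(m<n)$ such that for all $i<k$, $j<l$ and $m<n$,
\[
\max a<\min b_m\quad\text{and}\quad \mathrm{osc}(a(i),b_m(j))=\mathrm{osc}(a(i),b_0(j))+m .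
\]
\end{theorem}

We need only $l=1$, since rows will be tested one at a time. In that case $\mathcal{B}$ is the family of singletons of an uncountable set $B\subseteq\omega_1$, and the theorem gives $a\in\mathcal{A}$ and $\gamma_0,\dots,\gamma_{n-1}\in B$ above $\max a$ with
\begin{equation}\label{eq:osc}
\mathrm{osc}(a(i),\gamma_m)=\mathrm{osc}(a(i),\gamma_0)+m\qquad(i<k,\ m<n).
\end{equation}

The theorem does not prescribe values of $\mathrm{osc}$. The starting values $\mathrm{osc}(a(i),\gamma_0)$ are unknown, and the increment $m$ is the same in all $k$ columns. To extract prescribed values we need a map from $\omega$ into a space in which adding $1$ acts as a motion whose orbits visit a given open set within a bounded time, from any starting point. Irrational rotations of the circle have this property, and independent rotations have it jointly.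

Choose reals $\theta_\alpha$ $(\alpha<\omega_1)$ by recursion, with $\theta_\alpha$ outside the countable $\mathbb{Q}$-linear span of $\{1\}\cup\{\theta_\xi:\xi<\alpha\}$. Then $1$ and the $\theta_\alpha$ are linearly independent over $\mathbb{Q}$. Put $z_\alpha=e^{2\pi i\theta_\alpha}$ and
\[
o(\alpha,\beta)=z_\alpha^{\,\mathrm{osc}(\alpha,\beta)}\in\mathbb{T}\qquad(\alpha<\beta<\omega_1).
\]
The lower half of our array will be $w_\beta(\alpha)=o(\alpha,\beta)$.

\subsection*{The case of one coordinate}
The neighborhoods that isolate $x_\beta$ in $X_\alpha$ in the proof of Lemma~\ref{lem:upper} restrict a single coordinate $\alpha\ge\beta$. Let us see by hand why neighborhoods of this shape cannot satisfy \eqref{eq:star}, whatever the upper half is.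

Let $B\subseteq\omega_1$ be uncountable, and for $\beta\in B$ let $U_\beta=\{(r,w):w(\alpha_\beta)\in G_\beta\}\ni x_\beta$, where $\alpha_\beta\ge\beta$ and $G_\beta$ is an arc $\{e^{2\pi it}:s<t<s+\ell\}$ with $s$ and $\ell\in(0,1]$ rational. Thin $B$ so that $G_\beta=G$ is one fixed arc. An ordinal $\alpha$ equals $\alpha_\beta$ only for $\beta\le\alpha$, so for countably many $\beta$; keeping one $\beta$ for each value, we may assume that the $\alpha_\beta$ are distinct.

Fix $\beta$ and let $z=z_{\alpha_\beta}$. The powers of $z$ are distinct, since $\theta_{\alpha_\beta}$ is irrational, so two of them are close and there is $q\ge1$ with $z^q=e^{2\pi i\delta}$ and $0<|\delta|<\ell$. Multiplication by $z^q$ moves around the circle in steps shorter than $G$, so it cannot jump over $G$. In detail, let $\delta>0$ (for $\delta<0$ take complex conjugates), write a given $u\in\mathbb{T}$ as $e^{2\pi it}$ with $s-1<t\le s$, and let $j\ge1$ be least with $t+j\delta>s$. From $t+(j-1)\delta\le s$ we get $t+j\delta<s+\ell$ and $(j-1)\delta<1$. Hence $uz^{qj}\in G$ and $qj<q(1+1/\delta)$. So for an integer $n_\beta\ge q(1+1/|\delta|)$, which does not depend on $u$, every $u$ has some $m<n_\beta$ with $uz^m\in G$.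

Thin $B$ so that $n_\beta=n$ is constant, and apply \eqref{eq:osc} with $\mathcal{A}=\{\{\alpha_\beta\}:\beta\in B\}$. We obtain $\beta\in B$ and $\gamma_0,\dots,\gamma_{n-1}\in B$ above $\alpha_\beta$ with $o(\alpha_\beta,\gamma_m)=u\,z_{\alpha_\beta}^m$, where $u=o(\alpha_\beta,\gamma_0)$. For some $m<n$ this value lies in $G$. The row $\gamma=\gamma_m$ satisfies $\gamma>\alpha_\beta\ge\beta$ and $w_\gamma(\alpha_\beta)=o(\alpha_\beta,\gamma)\in G$, so $x_\gamma\in U_\beta$ and \eqref{eq:star} fails. The entry $w_\beta(\alpha_\beta)$ of the upper half was never consulted: any nonempty arc $G$ would have been hit.

\subsection*{Several coordinates}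
For $k$ columns we must hit $k$ targets with the same exponent $m$. This is where linear independence is used. If two columns carried the same rotation $z$, the ratio of the coordinates of $(u_0z^m,u_1z^m)$ would not depend on $m$, and an open set of pairs with other ratios would never be reached. The fact we need is \emph{Kronecker's theorem}: if $1,\theta_0',\dots,\theta_{k-1}'$ are linearly independent over $\mathbb{Q}$, then the points $(e^{2\pi i m\theta_0'},\dots,e^{2\pi i m\theta_{k-1}'})$, $m\in\omega$, are dense in $\mathbb{T}^k$. Compactness then replaces the explicit bound found above. For $a\in[\omega_1]^k$ write $z_a=(z_{a(i)})_{i<k}\in\mathbb{T}^k$; products and powers in $\mathbb{T}^k$ are taken coordinatewise.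

\begin{lemma}\label{lem:return}
Let $k\ge1$, $a\in[\omega_1]^k$, and let $H\subseteq\mathbb{T}^k$ be nonempty and open. There is $n<\omega$ such that every $u\in\mathbb{T}^k$ has some $m<n$ with $uz_a^m\in H$.
\end{lemma}

\begin{proof}
For each $u$ the set $u^{-1}H$ is nonempty and open, so by Kronecker's theorem it contains $z_a^m$ for some $m\in\omega$; equivalently, $u\in Hz_a^{-m}$. Thus the open sets $Hz_a^{-m}$ $(m\in\omega)$ cover the compact space $\mathbb{T}^k$, and for some $n$ those with $m<n$ already cover it.
\end{proof}

\begin{lemma}\label{lem:hit}
Let $k\ge1$, let $\mathcal{A}\subseteq[\omega_1]^k$ be an uncountable family of pairwise disjoint sets, let $B\subseteq\omega_1$ be uncountable, and let $H\subseteq\mathbb{T}^k$ be nonempty and open. There are $a\in\mathcal{A}$ and $\gamma\in B$ with $\max a<\gamma$ and $(o(a(i),\gamma))_{i<k}\in H$.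
\end{lemma}

\begin{proof}
For $a\in\mathcal{A}$ let $n_a$ be given by Lemma~\ref{lem:return}. Moore's theorem takes $n$ as input and returns $a$, so $n$ has to be fixed first: thin $\mathcal{A}$ so that $n_a=n$ for all $a\in\mathcal{A}$. Take $a\in\mathcal{A}$ and $\gamma_0,\dots,\gamma_{n-1}\in B$ above $\max a$ as in \eqref{eq:osc}, and let $u=(o(a(i),\gamma_0))_{i<k}$. Then
\[
o(a(i),\gamma_m)=z_{a(i)}^{\,\mathrm{osc}(a(i),\gamma_0)+m}=o(a(i),\gamma_0)\,z_{a(i)}^{\,m},
\]
that is, $(o(a(i),\gamma_m))_{i<k}=uz_a^m$ for $m<n$. Some $m<n_a=n$ has $uz_a^m\in H$; put $\gamma=\gamma_m$.
\end{proof}

\section{The upper half is free}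

\begin{proposition}\label{prop:free}
Let $r_\beta\in2^\omega$ and $w_\beta\in\mathbb{T}^{\omega_1}$ $(\beta<\omega_1)$ be such that $w_\beta(\alpha)=o(\alpha,\beta)$ whenever $\alpha<\beta$; the points $r_\beta$ and the values $w_\beta(\alpha)$ with $\alpha\ge\beta$ are arbitrary. Put $x_\beta=(r_\beta,w_\beta)$. Then the subspace $X=\{x_\beta:\beta<\omega_1\}$ of $2^\omega\times\mathbb{T}^{\omega_1}$ is hereditarily Lindel\"of.
\end{proposition}

Lemma~\ref{lem:hit} requires disjoint sets of columns, whereas the supports of general boxes overlap. The tool that separates them is the \emph{$\Delta$-system lemma}: if $F_\beta$ $(\beta\in B)$ are finite sets and $B$ is uncountable, there are an uncountable $B'\subseteq B$ and a finite set $R$, the \emph{root}, such that $F_\beta\cap F_\gamma=R$ for all distinct $\beta,\gamma\in B'$. Outside the root the supports are disjoint and Lemma~\ref{lem:hit} applies. On the root, and on the factor $2^\omega$, there are only countably many possible conditions, and thinning makes them all equal.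

\begin{proof}
Suppose not, and let $B$ and $U_\beta$ $(\beta\in B)$ be as in Lemma~\ref{lem:right}. Property \eqref{eq:star} survives when we shrink each $U_\beta$ to a smaller neighborhood of $x_\beta$ and when we pass to an uncountable subset of $B$. So we may assume that $U_\beta=X\cap[V_\beta,F_\beta,G_\beta]$. We may also assume that $\beta\in F_\beta$: otherwise add $\beta$ to the support with $G_\beta(\beta)=\mathbb{T}$, which leaves the box unchanged. This will guarantee that a row above the support is a row later than $\beta$.

By the $\Delta$-system lemma we may assume that $F_\beta\cap F_\gamma=R$ for distinct $\beta,\gamma\in B$, and, removing finitely many elements, that $B\cap R=\emptyset$. Let $a_\beta=F_\beta\setminus R$. These sets are pairwise disjoint, and $\beta\in a_\beta$; in particular they are nonempty and distinct. The function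
\[
\beta\longmapsto\bigl(V_\beta,\ G_\beta|_R,\ |a_\beta|,\ (G_\beta(a_\beta(i)))_{i<|a_\beta|}\bigr)
\]
has countably many possible values. After thinning $B$ it is constant, with value $(V,G,k,(H_i)_{i<k})$, say, where $k\ge1$. Each $H_i$ is nonempty, because it contains $w_\beta(a_\beta(i))$ for any $\beta\in B$.

Apply Lemma~\ref{lem:hit} to $\mathcal{A}=\{a_\beta:\beta\in B\}$, to $B$, and to $H=\prod_{i<k}H_i$. We get $\beta,\gamma\in B$ with $\max a_\beta<\gamma$ and $o(a_\beta(i),\gamma)\in H_i$ for all $i<k$. Since $\beta\in a_\beta$, we have $\beta<\gamma$. We check the three kinds of condition that define $U_\beta$, using $x_\gamma\in U_\gamma$ for the first two.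
\begin{itemize}
\item $r_\gamma\in V_\gamma=V=V_\beta$.
\item If $\alpha\in R$, then $\alpha\in F_\gamma$, so $w_\gamma(\alpha)\in G_\gamma(\alpha)=G(\alpha)=G_\beta(\alpha)$.
\item If $\alpha=a_\beta(i)$, then $\alpha<\gamma$, so $w_\gamma(\alpha)=o(\alpha,\gamma)\in H_i=G_\beta(\alpha)$.
\end{itemize}
Hence $x_\gamma\in U_\beta$ with $\beta<\gamma$, which contradicts \eqref{eq:star}.
\end{proof}

The formula for an entry of the array was used only in the third item, where the inequality $\max a_\beta<\gamma$ supplied by Moore's theorem places the entry in the lower half. Everywhere else we used only that each point belongs to its own box.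

\section{The construction}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Enumerate $E=\{p_\beta:\beta<\omega_1\}$ without repetitions, and let $\{O_j:j<\omega\}$ be a base of $\tau$, with repetitions allowed. Define $r_\beta\in2^\omega$ by $r_\beta(j)=1$ if and only if $p_\beta\in O_j$. For each $\alpha<\omega_1$ choose an injection $f_\alpha:\alpha+1\to D$, which exists because $\alpha+1$ is countable and $D$ is infinite. Put
\[
w_\beta(\alpha)=\begin{cases} o(\alpha,\beta)&\text{if }\alpha<\beta,\\ f_\alpha(\beta)&\text{if }\alpha\ge\beta,\end{cases}
\]
$x_\beta=(r_\beta,w_\beta)$ and $X=\{x_\beta:\beta<\omega_1\}$. By Lemma~\ref{lem:upper} the $x_\beta$ are distinct, so $p_\beta\mapsto x_\beta$ is a bijection of $E$ onto $X$. Let $\sigma$ be the topology on $E$ that makes it a homeomorphism.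

\emph{Refinement.} The set $O_j$ corresponds to $\{x_\beta:r_\beta(j)=1\}$, which is clopen in $X$. So $\sigma$ contains a base of $\tau$, and $\tau\subseteq\sigma$.

\emph{Hereditarily Lindel\"of.} This is Proposition~\ref{prop:free}.

\emph{Countable sets.} Countable subspaces of $X$ are discrete by Lemma~\ref{lem:upper}, so by Lemma~\ref{lem:discrete} countable subsets of $X^n$ are closed and discrete for $1\le n<\omega$.

\emph{Zero-dimensional and Hausdorff.} The circle is connected, but each column uses only countably many of its points: all values $w_\beta(\alpha)$ lie in $C_\alpha=\{z_\alpha^m:m<\omega\}\cup D$. A countable metric space is zero-dimensional, because only countably many reals occur as distances, and an open ball whose radius is not a distance equals the closed ball of the same radius. Boxes with clopen sides form a clopen base of $2^\omega\times\prod_{\alpha<\omega_1}C_\alpha$, and their traces form a clopen base of the subspace $X$. A subspace of a product of Hausdorff spaces is Hausdorff.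

\emph{Weight.} We saw in Section~\ref{sec:array} that $w(X)\le\aleph_1$. By what has been proved, $X$ satisfies the hypotheses of Theorem~\ref{thm:C}, whose part (1) gives $w(X)\ge\aleph_1$.

The last two claims use only these properties and not the construction.

(i) A regular Lindel\"of space is normal, and by Tietze's extension theorem every continuous real-valued function on a closed subset of a normal space extends continuously to the whole space. Countable subsets of $X$ are closed, hence $C$-embedded. As they are also discrete, every real-valued function on a countable subset of $X$ extends to a continuous function on $X$.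

(ii) Let $W$ be the union of all countable open subsets of $X$. It is open, and being Lindel\"of it is the union of countably many of them, so it is countable. An open subset of $X\setminus W$ has the form $O\setminus W$ with $O$ open in $X$. If $O\setminus W$ is countable, then $O\subseteq(O\setminus W)\cup W$ is countable, so $O\subseteq W$ and $O\setminus W=\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The indiscrete topology on $E=\omega_1$ is second countable. The space $(E,\sigma)$ given by Theorem~\ref{thm:B} is uncountable, Tychonoff and hereditarily Lindel\"of, and its countable subsets are closed by the case $n=1$.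
\end{proof}

\begin{thebibliography}{9}

\bibitem{moore}
J. T. Moore, \emph{A solution to the L space problem}, J. Amer. Math. Soc. 19 (2006), 717--736.

\bibitem{star}
\emph{On the extent of star countable spaces}, doi:10.2478/s11533-011-0018-y,
\texttt{https://www.degruyter.com/document/doi/10.2478/s11533-011-0018-y/pdf}.

\end{thebibliography}
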